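# Periods of multivariate digraphs: the number 512 for memory 12 and memory 11

## 1. The guess $\mathrm{per}(t+1)\subsetneq\mathrm{per}(t)$, tested for memory one and two

An ordinary digraph on a finite set $K$ tells us, for each letter $x\in K$, which letters may come next. Let us give the system a longer memory: the set of allowed next letters now depends on the last $t$ letters. A strongly connected digraph has a period, and so does such a system with memory $t$. Which positive integers occur as periods when the memory is $t$?

For memory one every positive integer occurs, since a directed cycle of length $p$ has period $p$. With a longer memory there seem to be more constraints to satisfy at once, so one would guess that the set of periods shrinks strictly each time $t$ grows by one. This guess is a conjecture in "Multivariate digraphs and higher order Markov chains" (http://zhuyinfeng.org/Data/Talks/MAO2018.pdf). To test it we need precise definitions.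

**Definition (boxes, digraphs, Markov operator).** Let $K$ be a finite nonempty set and $t$ a positive integer. A $t$-variable digraph, or $t$-digraph, on $K$ is a map $f:K^t\to 2^K$. A $t$-box is a set $\mathcal A=A_1\times\cdots\times A_t$ with finite $A_i$, and we write $\mathcal A(i)=A_i$. A sub-box of $\mathcal A$ is a $t$-box $\mathcal B$ with $\mathcal B(i)\subseteq\mathcal A(i)$ for all $i$, and $\mathrm{BOX}(\mathcal A)$ is the set of sub-boxes of $\mathcal A$. A point $(a_1,\dots,a_t)$ is identified with the box $\{a_1\}\times\cdots\times\{a_t\}$. The Markov operator $M_f:\mathrm{BOX}(K^t)\to\mathrm{BOX}(K^t)$ is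
$$M_f(A_1\times\cdots\times A_t)=A_2\times\cdots\times A_t\times\Big(\bigcup_{x\in A_1\times\cdots\times A_t}f(x)\Big).$$

So $M_f$ forgets the oldest coordinate and appends everything that may come next. If a box is empty, the union is empty, and the image is empty as well.

**Definition (strong connectivity and period).** For $x,y\in K^t$ let $\mathcal{HI}_f(x,y)=\{n>0: y\in M_f^n(x)\}$. The $t$-digraph $f$ is strongly connected if $\mathcal{HI}_f(x,y)\ne\emptyset$ for all $x,y\in K^t$. In that case write $x\sim_f y$ if $M_f^m(x)=M_f^m(y)$ for some positive integer $m$. This is an equivalence relation, because equality at time $m$ implies equality at all later times. Its classes are the periodic classes, and their number is the period $\mathrm{per}(f)$. Finally, $\mathrm{per}(t)$ is the set of all $\mathrm{per}(f)$, where $f$ runs over the strongly connected $t$-digraphs on all finite sets.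

We use the known fact that, for strongly connected $f$, one has $\mathrm{per}(f)=\gcd(\mathcal{HI}_f(x,x))$ for every $x\in K^t$.

Here is an example with $t=2$ and $K=\{0,1\}$. Put $f(00)=\{1\}$, $f(01)=\{1\}$, $f(11)=\{0\}$, $f(10)=\{0\}$. Then $M_f$ sends $00\mapsto 01\mapsto 11\mapsto 10\mapsto 00$. It permutes the four points in one cycle, so $f$ is strongly connected, no two points are ever identified, and the period is $4$. Hence $4\in\mathrm{per}(2)$. At the other extreme, $f(x)=K$ for all $x$ gives $M_f^t(x)=K^t$ for all $x$ and period $1$, so $1\in\mathrm{per}(t)$ for every $t$.

Now the test. It is known that $\mathrm{per}(1)=\mathbb Z^+$ and that $\mathrm{per}(2)=\mathbb Z^+\setminus\{2,3,5,6,7\}\supseteq\mathrm{per}(3)$; also, for each fixed $t$, only finitely many positive integers lie outside $\mathrm{per}(t)$. So the guess is right for $t=1$. For $t=2$ the inclusion holds, and it is strict as soon as we know $4\notin\mathrm{per}(3)$, which will follow from Theorem 1 below because $4<2^3$. The guess passes both tests.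

It is nevertheless false. It fails for $t=11$, because $512\in\mathrm{per}(12)\setminus\mathrm{per}(11)$, and it fails for every $t\equiv 3\pmod 4$ with $t\ge 11$.

## 2. Periods as cyclic sequences of sets

The definition of $\mathrm{per}(t)$ talks about the dynamics of $f$. The first task is to replace it by a static object that can be drawn on a board.

**Definition ($(t,p)$-cycle).** A $(t,p)$-cycle on a finite nonempty set $K$ is a sequence of nonempty sets $B_i\subseteq K$, $i\in\mathbb Z/p$, such that the $p$ boxes
$$W_i=B_i\times B_{i+1}\times\cdots\times B_{i+t-1}\qquad(i\in\mathbb Z/p)$$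
are pairwise disjoint with union $K^t$. We call the $W_i$ the windows.

With $B=(\{0\},\{0\},\{1\},\{1\})$ the windows of length $2$ are $00,01,11,10$, so this is a $(2,4)$-cycle. More generally, recall that a binary de Bruijn cycle of order $t$ is a cyclic binary word of length $2^t$ in which each word of length $t$ occurs exactly once as a window. Such words exist for every $t$. Read as a sequence of singletons, one of them is a $(t,2^t)$-cycle. The sets $B_i$ may also be larger than singletons, and this will be decisive.

**Lemma 1.** $p\in\mathrm{per}(t)$ if and only if there is a $(t,p)$-cycle on some finite nonempty set $K$.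

**From a cycle to a digraph.** We define $f$ so that $M_f$ pushes each window into the next one. For $x\in W_i$ put $f(x)=B_{i+t}$; this is well defined on all of $K^t$ because the windows partition $K^t$. If $C\subseteq W_i$ is a nonempty box, then
$$M_f(C)=C(2)\times\cdots\times C(t)\times B_{i+t}\subseteq W_{i+1},$$
and this box is nonempty. So for $x\in W_i$ we have $\emptyset\neq M_f^n(x)\subseteq W_{i+n}$ for all $n$. After $t$ steps all the original coordinates have been dropped, so $M_f^t(x)=B_{i+t}\times\cdots\times B_{i+2t-1}=W_{i+t}$; and since $M_f(W_j)=W_{j+1}$, we get $M_f^n(x)=W_{i+n}$ for all $n\ge t$. Given $y\in W_j$, choose $n\ge t$ with $i+n\equiv j\pmod p$; then $y\in M_f^n(x)$. Hence $f$ is strongly connected.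

It remains to count classes. If $x,y\in W_i$, then $M_f^t(x)=W_{i+t}=M_f^t(y)$, so $x\sim_f y$. If $x\in W_i$ and $y\in W_j$ with $i\ne j$, then for every $m$ the sets $M_f^m(x)$ and $M_f^m(y)$ are nonempty and lie in the disjoint windows $W_{i+m}$ and $W_{j+m}$, so they are never equal. The classes are exactly the $p$ windows.

**From a digraph to a cycle.** We let the orbit of one point settle down and read off the factors. Let $f$ be strongly connected with period $p$. The operator $M_f$ is monotone under inclusion. Also $f(x)\neq\emptyset$ for every $x$, since otherwise $M_f^n(x)=\emptyset$ for all $n\ge 1$ and $x$ reaches nothing. So $M_f$ maps nonempty boxes to nonempty boxes.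

Fix $x=(x_1,\dots,x_t)$ and let $r_n=M_f^n(x)$ for $n\ge 0$. Put $A_i=\{x_i\}$ for $1\le i\le t$, and let $A_{n+t}$ for $n\geq 1$ be the union of $f(z)$ over $z\in A_n\times\cdots\times A_{n+t-1}$. Then
$$r_n=A_{n+1}\times\cdots\times A_{n+t}.$$
There are finitely many boxes, and $r_{n+1}$ is determined by $r_n$, so $(r_n)$ is eventually periodic. Let $q$ be its eventual minimal period, with $r_{n+q}=r_n$ for $n\ge n_0$. We need three observations.

First, if $r_m\cap r_{m'}\ne\emptyset$, then $p\mid m-m'$. Take $y$ in the intersection and $k\in\mathcal{HI}_f(y,x)$. By monotonicity $x\in M_f^k(y)\subseteq M_f^k(r_m)=M_f^{m+k}(x)$, and likewise with $m'$. So $m+k$ and $m'+k$ both lie in $\mathcal{HI}_f(x,x)$, whose gcd is $p$, and $p$ divides their difference. Applied to $r_{n_0}=r_{n_0+q}\ne\emptyset$, this gives $p\mid q$.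

Second, $r_{m+p}=r_m$ for $m\ge n_0$. The set $\mathcal{HI}_f(x,x)$ is closed under addition: if $x\in M_f^a(x)$ and $x\in M_f^b(x)$, then $x\in M_f^a(x)\subseteq M_f^{a}(M_f^b(x))=M_f^{a+b}(x)$. A set of positive integers that is closed under addition and has gcd $p$ contains all sufficiently large multiples of $p$, say $kp$ for all $k\ge k_0$. For such $k$ we have $x\in M_f^{kp}(x)$, and applying $M_f^m$ gives $r_m\subseteq r_{m+kp}$. Choose $k\ge k_0$ with $k\equiv 1\pmod{q/p}$. Then $kp\equiv p\pmod q$, so $r_{m+kp}=r_{m+p}$ for $m\ge n_0$, and therefore $r_m\subseteq r_{m+p}$. Iterating, $r_m\subseteq r_{m+p}\subseteq r_{m+2p}\subseteq\cdots\subseteq r_{m+q}=r_m$, so all these are equalities.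

Third, every $y\in K^t$ lies in $r_n$ for arbitrarily large $n$. Given $N$, pick $x'\in r_N$ and $m\in\mathcal{HI}_f(x',y)$; then $y\in M_f^m(x')\subseteq r_{N+m}$.

Together: for $n\ge n_0$ the box $r_n$ depends only on $n$ modulo $p$ (second), boxes for different residues are disjoint (first), and the union is $K^t$ (third). The factors of a nonempty box are determined by the box, so $A_{n+p}=A_n$ for all $n>n_0$. Put $B_i=A_n$ for any large $n\equiv i\pmod p$. Then $W_i=A_n\times\cdots\times A_{n+t-1}=r_{n-1}$ for large $n\equiv i$, so the $W_i$ are pairwise disjoint with union $K^t$. $\square$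

With the lemma we can check small cases by hand. Is $2\in\mathrm{per}(2)$? We would need $B_0\times B_1$ and $B_1\times B_0$ to partition $K^2$. If $b\in B_0\cap B_1$, the point $(b,b)$ lies in both, so $B_0\cap B_1=\emptyset$. But then $(b,b)$ with $b\in B_0$ lies in neither. So $2\notin\mathrm{per}(2)$.

Is $3\in\mathrm{per}(2)$? The windows are $B_0\times B_1$, $B_1\times B_2$, $B_2\times B_0$. Disjointness of two of them says that at least one of two intersections is empty: for the first and second window, $B_0\cap B_1$ or $B_1\cap B_2$; for the second and third, $B_1\cap B_2$ or $B_2\cap B_0$; for the third and first, $B_2\cap B_0$ or $B_0\cap B_1$. So at least two of the three intersections are empty, and after rotation these are $B_0\cap B_1$ and $B_1\cap B_2$. A diagonal point $(x,x)$ is then covered only if $x\in B_2\cap B_0$, so $B_2=B_0=K$, and $B_1$ is disjoint from $K$, hence empty. This is a contradiction, so $3\notin\mathrm{per}(2)$.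

How would one try to prove the guess? The obvious attempt is to take a $(t+1,p)$-cycle and use the same sets $B_i$ with windows one letter shorter. Try it on the de Bruijn cycle $00010111$, which gives $8\in\mathrm{per}(3)$. Its windows of length two are $00,00,01,10,01,11,11,10$, and each word occurs twice. This is not bad luck. Suppose $p>1$ and the short windows $V_i=B_i\times\cdots\times B_{i+t-1}$ were pairwise disjoint. For $v\in V_i$ the set $\{v\}\times K$ can meet only $W_i=V_i\times B_{i+t}$, so $B_{i+t}=K$. This holds for all $i$, so every $W_i$ equals $K^{t+1}$, and $p=1$. Shortening the windows never works for $p>1$, and an inclusion $\mathrm{per}(t+1)\subseteq\mathrm{per}(t)$ would need new sets each time. So we ask instead what keeps a given number $p$ out of $\mathrm{per}(t)$.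

## 3. A parity bound, and where full factors may sit

A cycle made of singletons has $p=|K|^t$, so $p\ge 2^t$ unless $p=1$. One might hope that $p\ge 2^t$ for every $(t,p)$-cycle with $p>1$. There is a short argument, due to Alon, Bohman, Holzman and Kleitman, that proves this when no $B_i$ equals $K$, and it shows exactly what goes wrong otherwise. Call a nonempty factor $B_i$ proper if $B_i\ne K$ and full if $B_i=K$.

**Lemma 2 (parity bound).** If every window of a $(t,p)$-cycle has exactly $s$ proper factors, then $p\ge 2^s$.

**Proof.** Choose $R_1,\dots,R_t\subseteq K$ independently, each uniformly among the subsets of $K$ of odd size. Let $\emptyset\neq B\subsetneq K$. We claim that $|B\cap R_j|$ is odd with probability exactly $\tfrac12$. Fix $b\in B$ and $c\notin B$. The map $R\mapsto R\,\triangle\,\{b,c\}$ is an involution; it preserves the parity of $|R|$, so it acts on the odd-sized subsets, and it changes $|R\cap B|$ by exactly one, because $b\in B$ and $c\notin B$. So it pairs the sets with $|R\cap B|$ odd with those where it is even. If $B=K$, then $|B\cap R_j|=|R_j|$ is odd with probability $1$.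

Now $|W_i\cap(R_1\times\cdots\times R_t)|=\prod_{j=1}^t|B_{i+j-1}\cap R_j|$ is odd if and only if all factors are odd, which by independence has probability $2^{-s}$. So the expected number of $i$ for which $|W_i\cap(R_1\times\cdots\times R_t)|$ is odd equals $p\,2^{-s}$. On the other hand, the windows partition $K^t$, so these $p$ numbers always add up to $|R_1\times\cdots\times R_t|$, which is odd. Hence at least one of them is odd for every choice of the $R_j$, the expectation is at least $1$, and $p\ge 2^s$. $\square$

So full factors weaken the bound. Where can they sit?

**Lemma 3.** In a $(t,p)$-cycle, if $B_i=K$ then $B_{i+t}=K$.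

**Proof.** Pick $y\in B_{i+1}\times\cdots\times B_{i+t-1}$ (the empty word if $t=1$) and let $z\in K$ be arbitrary. The point $(y,z)\in K^t$ lies in some window; write it as $W_{j+1}$. So $y\in B_{j+1}\times\cdots\times B_{j+t-1}$ and $z\in B_{j+t}$. Pick $u\in B_j$. Then $(u,y)\in W_j$. But also $(u,y)\in W_i$, because $B_i=K$ contains $u$. The windows are disjoint, so $j=i$ in $\mathbb Z/p$, and $z\in B_{i+t}$. Since $z$ was arbitrary, $B_{i+t}=K$. $\square$

This ties the full factors to $g=\gcd(p,t)$. The set $S=\{i\in\mathbb Z/p:B_i=K\}$ satisfies $S+t\subseteq S$, hence $S+t=S$ since it is finite. The subgroup of $\mathbb Z/p$ generated by $t$ is the one generated by $g$, so $S+g=S$. Therefore there is a set $E\subseteq\mathbb Z/g$ such that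
$$B_i\text{ is proper}\iff i\bmod g\in E .\tag{1}$$
Put $e=|E|$. Since $g\mid t$, a window contains $t/g$ indices from each class modulo $g$, so every window has exactly $s=te/g$ proper factors, as Lemma 2 requires. In particular, if $g=1$ and $p>1$, there are no full factors at all. Here is how far this leads in general.

**Theorem 1 (lower bounds).** Let $p\in\mathrm{per}(t)$, $p>1$, $g=\gcd(p,t)$.

(a) There is an integer $1\le e\le g$ with $e(e-1)\ge g-1$ and $p\ge 2^{te/g}$.

(b) If $g\le 3$, then $p\ge 2^t$.

(c) If $g=4$, then $p\ge 2^{3t/4}$.

For the proof, fix a $(t,p)$-cycle $(B_i)$ (Lemma 1) and $E,e$ as in (1).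

**Step 1: $e\ge 1$ and $p\ge 2^{te/g}$.** If $e=0$, every window is $K^t$; as the $p$ windows are disjoint, $p=1$, contrary to assumption. The bound is Lemma 2 with $s=te/g$.

**Step 2: $e(e-1)\ge g-1$.** The purpose is to show that there are not too many full factors, because full factors never help to separate two windows. Let $a\not\equiv 0\pmod g$. Since $g\mid p$, also $a\not\equiv 0\pmod p$, so $W_0$ and $W_a$ are different windows and hence disjoint. Two boxes are disjoint only if in some coordinate their factors are disjoint; here this says $B_k\cap B_{k+a}=\emptyset$ for some $k$. Both sets are nonempty, so neither is $K$, and $k,k+a$ both lie in $E$ modulo $g$. So each of the $g-1$ nonzero elements $a$ of $\mathbb Z/g$ is a difference of an ordered pair of distinct elements of $E$. There are $e(e-1)$ such pairs. This proves (a).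

**Step 3: part (c).** If $g=4$, then $e(e-1)\ge 3$, which $e=1,2$ do not satisfy. So $e\ge 3$ and $p\ge 2^{te/4}\ge 2^{3t/4}$.

**Step 4: part (b), reduction.** We want $e=g$, since then $p\ge 2^t$. For $g=1$ we have $e=1$. For $g=2$, $e(e-1)\ge 1$ gives $e=2$. For $g=3$, $e(e-1)\ge 2$ gives $e\in\{2,3\}$. Differences alone do not exclude $e=2$, since $E=\{0,1\}\subset\mathbb Z/3$ has both $1$ and $2$ as differences. It is excluded by using that the windows cover $K^t$.

**Step 5: $g=3$, $e=2$ is impossible.** Here $3\mid t$. Group the coordinate positions $1,\dots,t$ by their residue modulo $3$, so that $K^t=Q\times Q\times Q$ with $Q=K^{t/3}$. Each window $W_i$ becomes a product of three nonempty subsets of $Q$, where the factor in position $r\in\{1,2,3\}$ is the product of those $B_{i+k-1}$ with $k\equiv r\pmod 3$; their indices all lie in the class $i+r-1$ modulo $3$. Exactly one class modulo $3$ is outside $E$, so exactly one of the three factors is all of $Q$. Call its position $r$ the type of $W_i$. When $i$ increases by one, the type moves by one modulo $3$; since $3\mid p$, all three types occur.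

For $s\neq r$ let $E_{r,s}\subseteq Q$ be the union of the $s$-th factors of all windows of type $r$. It is nonempty. Let $\{r,r',s\}=\{1,2,3\}$. A window of type $r$ and a window of type $r'$ are disjoint. In position $r$ the first has factor $Q$, in position $r'$ the second has factor $Q$, so neither position can separate them. Therefore their $s$-th factors are disjoint. This holds for all such pairs of windows, so
$$E_{r,s}\cap E_{r',s}=\emptyset .$$
Now take $q_3\in E_{1,3}$, $q_1\in E_{2,1}$, $q_2\in E_{3,2}$. By the displayed disjointness, $q_3\notin E_{2,3}$, $q_1\notin E_{3,1}$ and $q_2\notin E_{1,2}$. The point $(q_1,q_2,q_3)$ lies in no window of type $1$, because its second coordinate is not in $E_{1,2}$; in none of type $2$, because its third coordinate is not in $E_{2,3}$; and in none of type $3$, because its first coordinate is not in $E_{3,1}$. But the windows cover $K^t$. This contradiction shows $e=3$, and the proof of Theorem 1 is complete. $\square$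

As a first application, $\gcd(4,3)=1$ and $4<2^3$, so $4\notin\mathrm{per}(3)$. Since $4\in\mathrm{per}(2)$ and $\mathrm{per}(3)\subseteq\mathrm{per}(2)$ is known, the guess is now confirmed for $t=2$.

## 4. The cyclic word $001{*}110{*}$, and why multiples of four matter

Theorem 1 says that the bound $2^t$ can only fail if $\gcd(p,t)\ge 4$. It really fails there. From now on $K=\{0,1\}$, and we write $*$ for the full factor $K$. Words over $\{0,1,*\}$ denote boxes. Consider the cyclic word $001{*}110{*}$. Its eight windows of length four are
$$001*,\quad 01{*}1,\quad 1{*}11,\quad {*}110,\quad 110*,\quad 10{*}0,\quad 0{*}00,\quad {*}001 .\tag{2}$$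
They cover, in this order,
$$\{0010,0011\},\ \{0101,0111\},\ \{1011,1111\},\ \{0110,1110\},$$
$$\{1100,1101\},\ \{1000,1010\},\ \{0000,0100\},\ \{0001,1001\},$$
and one checks that each of the $16$ binary words of length four occurs exactly once. So $001{*}110{*}$ is a $(4,8)$-cycle, and $8\in\mathrm{per}(4)$ although $8<2^4$. In the notation of (1), $g=4$, the full factors occupy one class modulo $4$, and $e=3$.

This suggests how to break the guess. A period such as $2^{3d}$ may be possible for memory $4d$, where full factors are allowed, and impossible for memory $4d-1$, where $\gcd(2^{3d},4d-1)=1$ forbids them and Theorem 1(b) demands $p\ge 2^{4d-1}$. For $d=1$ this gives nothing, because $8=2^3$ also belongs to $\mathrm{per}(3)$. For $d\ge 2$ we have $3d<4d-1$. What we need is the following.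

**Theorem 2 (construction).** $8^d\in\mathrm{per}(4d)$ for $d=1$ and for every $d\ge 3$.

The case $d=1$ is what we have just checked. One more feature of (2) will be used. Put $\bar 0=1$, $\bar 1=0$, $\bar *=*$, and
$$\pi(c_1c_2c_3c_4)=c_2c_3c_4\,\overline{c_1}.$$
Then $\pi$ sends each pattern in (2) to the next one, and the last to the first: $001{*}\mapsto 01{*}1\mapsto 1{*}11\mapsto{*}110\mapsto110{*}\mapsto10{*}0\mapsto0{*}00\mapsto{*}001\mapsto001{*}$. The first three letters of the eight patterns are $001,01*,1{*}1,{*}11,110,10*,0{*}0,{*}00$, all different. So when we slide a window of length four along, the new last letter is forced, and it is $\overline{c_1}$: the letter that leaves comes back complemented.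

## 5. Blocks of $d$ letters in place of single letters

Let $d\ge 2$ for the moment, $n=4d$ and $Q=\{0,1\}^d$. For a word $x$ of length $n$ over $\{0,1,*\}$ let
$$x^{(j)}=(x_j,x_{j+4},\dots,x_{j+4(d-1)}),\qquad j=1,2,3,4 .$$
So $x$ is four words of length $d$ interleaved. The plan is to let blocks play the role of single letters in (2). For this we color the blocks: let $\varphi:Q\to\{0,1\}$ be any map.

**Definition (the family $\mathcal F$).** $\mathcal F$ is the set of words $x\in\{0,1,*\}^n$ such that for some $r\in\{1,2,3,4\}$, called the type of $x$, we have $x^{(r)}=*^d$, $x^{(j)}\in Q$ for $j\ne r$, and the word with letter $\varphi(x^{(j)})$ in place $j\neq r$ and $*$ in place $r$ is one of the patterns (2). This word is called the pattern of $x$.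

**Lemma 4.** For every $\varphi:Q\to\{0,1\}$ the boxes in $\mathcal F$ partition $\{0,1\}^n$, and $|\mathcal F|=8^d$.

**Proof.** Let $y\in\{0,1\}^n$. The binary word $\varphi(y^{(1)})\varphi(y^{(2)})\varphi(y^{(3)})\varphi(y^{(4)})$ matches exactly one pattern in (2), say with $*$ in place $r$. Replacing $y^{(r)}$ by $*^d$ gives a box of $\mathcal F$ containing $y$. Conversely, if $x\in\mathcal F$ of type $r'$ contains $y$, then $x^{(j)}=y^{(j)}$ for $j\ne r'$, so the pattern of $x$ matches the color word of $y$. By uniqueness it is the pattern above, so $r'=r$ and $x$ is the box just built. Hence each $y$ lies in exactly one box. Each box has $d$ stars, so $2^d$ points, and $|\mathcal F|=2^{4d}/2^d=8^d$. $\square$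

So we have $8^d$ boxes with the right shape. What is missing is the cyclic order: a cyclic sequence over $\{0,1,*\}$ whose windows of length $n$ are exactly the boxes of $\mathcal F$, each once. Let us see what sliding by one letter does. Call $A'\in Q$ a shift-successor of $A\in Q$ if $A'=(A_2,\dots,A_d,c)$ for some $c\in\{0,1\}$.

If $x'=x_2\cdots x_nc$, then $x'^{(j)}=x^{(j+1)}$ for $j\le 3$. Moreover $x'_{4k}=x_{4k+1}$ for $k<d$ and $x'_{4d}=c$, so
$$x'^{(4)}=(x_5,x_9,\dots,x_{4d-3},c).\tag{3}$$
That is, the first block leaves, the others move up one place, and in place $4$ there appears the old first block shifted by one letter with $c$ appended. For $x'$ to have the $\pi$-image of the pattern of $x$, the new block $A'$ must be a shift-successor of the old first block $A$ with $\varphi(A')\neq\varphi(A)$.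

The first thing to try is a coloring for which every shift-successor has the opposite color. There is none: $0^d$ is a shift-successor of itself. So only some shift-successors can be used, and we need a coloring for which each word still has one. A de Bruijn cycle provides this. It lists all $2^d$ words of $Q$ cyclically, each followed by a shift-successor; color them alternately along the cycle, which is possible because $2^d$ is even. Let $\tau$ be the successor map on the cycle. Sliding with $A'=\tau(A)$, and appending $*$ when the first block is $*^d$, maps $\mathcal F$ to itself; call this map $\sigma$ (details below).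

If $\sigma$ were one single cycle on $\mathcal F$, we would be finished. It is not. Write a word of type $4$ as $(A,B,C,*)$, listing its blocks. Four applications of $\sigma$ give $(\tau A,\tau B,\tau C,*)$, and one application lowers the type by one cyclically. So the orbit of $(A,B,C,*)$ has length $4\cdot 2^d$, while there are $8^d$ words; $\sigma$ has $8^d/(4\cdot 2^d)=4^{d-1}$ orbits. For $d=1$ that is one orbit, and it is the word $001{*}110{*}$ again. For $d=3$ there are already $16$. The obstruction is visible: the three blocks travel along the same cycle at the same speed, and their relative distances along the cycle never change.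

The way out is to choose the de Bruijn cycle so that at one spot a block can step back rather than forward, without breaking the alternation of colors. The two alternating words
$$\varepsilon=(0,1,0,1,\dots),\qquad \varepsilon'=(1,0,1,0,\dots)$$
in $Q$ are shift-successors of each other. If $\varepsilon'$ comes immediately after $\varepsilon$ on the cycle, they have different colors, and the step from $\varepsilon'$ back to $\varepsilon$ is allowed as well. A block can then wait by going around $\varepsilon,\varepsilon'$ while another block moves on. We also no longer ask for one permutation to be a single cycle; we build a digraph with edge set $\mathcal F$, use $\sigma$ to see that it is balanced, use the waiting to see that it is connected, and take an Eulerian circuit.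

## 6. A de Bruijn cycle through $\varepsilon,\varepsilon'$, and walks of prescribed parity

We recall the textbook fact on Eulerian circuits. A finite digraph is balanced if in-degree equals out-degree at each vertex. A finite balanced digraph with at least one edge, in which any two vertices that carry edges are connected (ignoring directions is enough), has a closed walk that uses each edge exactly once.

From here on $d\ge 3$.

**Lemma 5.** There is a cyclic ordering of all $2^d$ words of $Q$ in which each word is followed by a shift-successor, and $\varepsilon$ is immediately followed by $\varepsilon'$.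

**Proof.** Let $G$ be the digraph with vertex set $\{0,1\}^{d-1}$ and, for each $A\in Q$, an edge $A$ from $A_1\cdots A_{d-1}$ to $A_2\cdots A_d$. Each vertex has two outgoing and two incoming edges, so $G$ is balanced. An edge $A'$ can follow an edge $A$ exactly when $A'$ is a shift-successor of $A$, so we want an Eulerian circuit of $G$ in which $\varepsilon'$ comes right after $\varepsilon$. The idea is to remove these two edges and put them back together.

Let $u$ and $v$ be the start and the end of the edge $\varepsilon$; these are the alternating words of length $d-1$ starting with $0$ and with $1$, respectively, so $u\ne v$. The edge $\varepsilon'$ goes from $v$ to $u$. So $\varepsilon,\varepsilon'$ form a closed walk, and $G'=G-\{\varepsilon,\varepsilon'\}$ is balanced.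

We show that every vertex $x$ has a walk in $G'$ to $0^{d-1}$. Suppose first that the word $x0$ is neither $\varepsilon$ nor $\varepsilon'$. Append zeros, starting with the edge $x0$. All edges after the first end in $00$, so they are not alternating, and the walk stays in $G'$; after $d-1$ steps it is at $0^{d-1}$. Now suppose $x0\in\{\varepsilon,\varepsilon'\}$. Then $x$ ends in $1$. Use first the edge $x1$, which ends in $11$, and then append zeros. The next edge ends in $110$, where we use $d\ge 3$, and all later ones end in $00$. None of these is alternating, so again the walk stays in $G'$ and reaches $0^{d-1}$.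

So $G'$ is balanced and connected, and has an Eulerian circuit. The vertex $u$ still has an outgoing edge in $G'$: it had two in $G$, and of the removed edges only $\varepsilon$ starts at $u$. So the circuit visits $u$. At one such visit insert $\varepsilon$ (from $u$ to $v$) followed by $\varepsilon'$ (from $v$ back to $u$). The result is an Eulerian circuit of $G$, and the order of its edges is the required ordering. $\square$

For $d=2$ this is not possible: on the two vertices $0,1$ the only Eulerian circuit up to rotation is $00,01,11,10$, and there $01$ is followed by $11$. These notes make no claim about $d=2$.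

Fix an ordering as in Lemma 5, let $\tau:Q\to Q$ be its successor map, a cyclic permutation of $Q$, and color $Q$ alternately along it, so that $\varphi(\tau A)=1-\varphi(A)$ for all $A$. Write
$$A\to A'\quad\text{if } A' \text{ is a shift-successor of } A \text{ and } \varphi(A')\ne\varphi(A).$$
Then $A\to\tau A$ for all $A$. Since $\varepsilon'=\tau\varepsilon$, the colors of $\varepsilon$ and $\varepsilon'$ differ, and since $\varepsilon$ is a shift-successor of $\varepsilon'$, we have $\varepsilon\to\varepsilon'\to\varepsilon$.

For $d=3$ one may take the cycle $00010111$, that is, the ordering $000,001,010,101,011,111,110,100$. Here $\varepsilon=010$ is followed by $\varepsilon'=101$; further $\varphi=0$ on $\{000,010,011,110\}$ and $\varphi=1$ on $\{001,101,111,100\}$. The step back is $101\to 010$.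

**Lemma 6.** For $A,A'\in Q$ and every sufficiently large $L$ with $L\equiv\varphi(A')-\varphi(A)\pmod 2$ there is a $\to$-walk of length $L$ from $A$ to $A'$.

**Proof.** Follow $\tau$ from $A$ to $\varepsilon$, say $a$ steps; go $k\ge 0$ times around $\varepsilon\to\varepsilon'\to\varepsilon$; then follow $\tau$ from $\varepsilon$ to $A'$, say $b$ steps. The length is $a+b+2k$. Colors alternate along every $\to$-walk, so $a+b\equiv\varphi(A')-\varphi(A)\pmod 2$. As $k$ is arbitrary, every $L\ge a+b$ of this parity is reached. $\square$

## 7. An Eulerian circuit on the boxes of $\mathcal F$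

Let $n=4d$, $d\geq 3$, and let $\mathcal F$ be the family of Section 5 for the coloring $\varphi$ just fixed. Let $\Gamma$ be the digraph whose edges are the words $x\in\mathcal F$, where $x$ goes from the vertex $x_1\cdots x_{n-1}$ to the vertex $x_2\cdots x_n$; its vertices are the words of length $n-1$ that arise in this way. We show that $\Gamma$ has an Eulerian circuit and read off an $(n,8^d)$-cycle.

**Step 1: moves inside $\mathcal F$.** The purpose is to list enough pairs of edges that can follow each other. Let $x\in\mathcal F$ have type $r$.

If $r\ne 1$, let $A=x^{(1)}\in Q$ and let $A\to A'$. Put $x'=x_2\cdots x_nc$ with $c$ the last letter of $A'$. As in (3), $x'^{(j)}=x^{(j+1)}$ for $j\le 3$ and $x'^{(4)}=(A_2,\dots,A_d,c)=A'$. So $x'$ has $*^d$ exactly in place $r-1$, and since $\varphi(A')=1-\varphi(A)$, its pattern is the $\pi$-image of the pattern of $x$, which is again in (2). Hence $x'\in\mathcal F$, of type $r-1$.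

If $r=1$, put $x'=x_2\cdots x_n*$. Then $x'^{(j)}=x^{(j+1)}$ for $j\le 3$, and by (3) $x'^{(4)}=*^d$. Again the pattern is the $\pi$-image, because $\bar *=*$. Hence $x'\in\mathcal F$, of type $4$.

In both cases $x'_1\cdots x'_{n-1}=x_2\cdots x_n$, so the edge $x'$ can follow the edge $x$ in $\Gamma$. We call the passage from $x$ to $x'$ a move.

Here is a move for $d=3$. Take $A=000$, $B=010$, $C=001$ with colors $0,0,1$. The word $(A,B,C,*)$ is $x=000{*}\,010{*}\,001{*}$, with pattern $001*$. Using $000\to 001$ we append $1$ and get $x'=00{*}0\,10{*}0\,01{*}1$. Its blocks are $010$, $001$, $*{*}*$, $001$, and its pattern is $01{*}1$.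

**Step 2: $\Gamma$ is balanced.** Always choosing $A'=\tau(A)$ in the first case of Step 1 defines a map $\sigma:\mathcal F\to\mathcal F$. It is injective: from $x'=\sigma(x)$ we recover $x^{(j+1)}=x'^{(j)}$ for $j\le 3$; if $x'$ has type $4$, then $x$ had type $1$ and $x^{(1)}=*^d$; otherwise $x^{(1)}=\tau^{-1}(x'^{(4)})$. As $\mathcal F$ is finite, $\sigma$ is a permutation. The edge $\sigma(x)$ starts at the vertex where $x$ ends. So for each vertex $w$, $\sigma$ maps the edges ending at $w$ to edges starting at $w$; and every edge starting at $w$ is $\sigma(x)$ for some $x$, which must end at $w$. Hence $\sigma$ is a bijection from incoming to outgoing edges at $w$, and the degrees agree.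

**Step 3: reducing connectivity to type 4.** We want a directed walk in $\Gamma$ from any edge $x$ to any edge $y$. Applying $\sigma$ lowers the type by one, cyclically. So some $\sigma^k(x)$ with $k\ge 0$ has type $4$, and there is a walk from $x$ to it. Likewise some $\sigma^{-l}(y)$ with $l\ge 0$ has type $4$, and there is a walk from it to $y$. It is therefore enough to connect any two words of type $4$.

**Step 4: connecting words of type 4.** Write such a word as $(A,B,C,*)$ with $A=x^{(1)}$, $B=x^{(2)}$, $C=x^{(3)}$. The patterns in (2) with $*$ in place $4$ are $001*$ and $110*$, so the colors of $A,B,C$ are $(c,c,1-c)$ with $c\in\{0,1\}$. If $A\to A'$, $B\to B'$, $C\to C'$, then four moves lead through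
$$(A,B,C,*),\quad (B,C,*,A'),\quad (C,*,A',B'),\quad (*,A',B',C'),\quad (A',B',C',*).$$
The types are $4,3,2,1,4$, so the first three moves are of the first kind in Step 1, and the last is of the second kind. Thus in four moves each of the three blocks makes one $\to$-step, and the three steps can be chosen independently.

Let the target be $(\tilde A,\tilde B,\tilde C,*)$ with colors $(\tilde c,\tilde c,1-\tilde c)$. The color differences of the three blocks are $\tilde c-c$, $\tilde c-c$ and $(1-\tilde c)-(1-c)=c-\tilde c$, all congruent modulo $2$. So we can take one large $L$ with $L\equiv\tilde c-c\pmod 2$, and by Lemma 6 there are $\to$-walks of this same length $L$ from $A$ to $\tilde A$, from $B$ to $\tilde B$ and from $C$ to $\tilde C$. Performing them simultaneously, four moves for each step, gives a walk of $4L$ moves in $\Gamma$ from $(A,B,C,*)$ to $(\tilde A,\tilde B,\tilde C,*)$. Hence any two edges of $\Gamma$ are joined by a directed walk.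

**Step 5: reading off the cycle.** By Steps 2 to 4, $\Gamma$ is balanced and connected, so it has an Eulerian circuit $x^1,x^2,\dots,x^p$ with $p=|\mathcal F|=8^d$, using each $x\in\mathcal F$ exactly once; read the superscripts modulo $p$. Let $B_i\subseteq K$ be the first factor of $x^i$, for $i\in\mathbb Z/p$. Since $x^{i+1}$ starts at the vertex where $x^i$ ends, the $k$-th letter of $x^i$ is the $(k-1)$-st letter of $x^{i+1}$ for $2\le k\le n$. Iterating, it is the first letter of $x^{i+k-1}$. So the box of $x^i$ is $B_i\times B_{i+1}\times\cdots\times B_{i+n-1}$, the $i$-th window. By Lemma 4 these $p$ boxes partition $K^n$. So $(B_i)$ is an $(n,p)$-cycle, and by Lemma 1, $8^d\in\mathrm{per}(4d)$. This proves Theorem 2. $\square$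

## 8. Memory $4d$ against shorter memory

**Corollary.**

(1) For every $d\ge 3$: $8^d\in\mathrm{per}(4d)\setminus\mathrm{per}(4d-1)$. So the statement $\mathrm{per}(t+1)\subsetneq\mathrm{per}(t)$ is false for all $t\equiv 3\pmod 4$, $t\ge 11$.

(2) For every $d\ge 3$ and every $t$ with $3d<t<4d$ and $4\nmid t$: $\mathrm{per}(4d)\not\subseteq\mathrm{per}(t)$.

(3) The bound in Theorem 1(b) is attained by $p=2^t$ whenever $4\nmid t$. The bound in Theorem 1(c) is attained by $p=8^d$, $t=4d$, for every odd $d$. In Theorem 1(b) the hypothesis $g\le 3$ cannot be relaxed to $g\le 4$, since $8\in\mathrm{per}(4)$.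

**Proof of (1) and (2).** Let $d\ge 3$, $t>3d$ and $4\nmid t$. Then $\gcd(8^d,t)$ is a power of $2$ dividing $t$, so it is $1$ or $2$. If $8^d\in\mathrm{per}(t)$, Theorem 1(b) would give $2^{3d}=8^d\ge 2^t$, which is false for $t>3d$. So $8^d\notin\mathrm{per}(t)$, while $8^d\in\mathrm{per}(4d)$ by Theorem 2. This is (2). For (1) take $t=4d-1$, which is odd and larger than $3d$ because $d\ge 3$.

**Proof of (3).** A binary de Bruijn cycle of order $t$ gives $2^t\in\mathrm{per}(t)$, and if $4\nmid t$, then $\gcd(2^t,t)\le 2$, so Theorem 1(b) applies with equality. For odd $d$ the largest power of $2$ dividing $4d$ is $4$, so $\gcd(8^d,4d)=4$, and the bound of Theorem 1(c) for $t=4d$ is $2^{3d}=8^d$; this period occurs by Theorem 2, since an odd $d$ is $1$ or at least $3$. Finally $\gcd(8,4)=4$ and $8\in\mathrm{per}(4)$, but $8<2^4$. $\square$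

For $d=3$ the numbers are these: $512=8^3\in\mathrm{per}(12)$, while $\gcd(512,11)=1$ and $512<2^{11}=2048$, so $512\notin\mathrm{per}(11)$. Hence $\mathrm{per}(12)\not\subseteq\mathrm{per}(11)$, and the statement "$\mathrm{per}(t+1)\subsetneq\mathrm{per}(t)$ for every positive integer $t$" is disproved. It holds for $t=1$ and $t=2$, as checked above, and it fails for every $t\equiv 3\pmod 4$ with $t\ge 11$. The arguments given here do not decide the remaining values of $t$.
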